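\title{An Alexandrov--Fenchel inequality for the mixed $J$-volume of zonoids}

\begin{abstract}
The mixed $J$-volume of $n$ centered zonoids in $\mathbb{C}^n$ is $1/n!$ times the expected modulus of the complex determinant of independent random vectors that represent them. We prove that it satisfies the Alexandrov--Fenchel inequality. More generally, the inequality holds for the multilinear form obtained by integrating $|\det|^p$ against measures on complex projective space when $0<p\le 2$, and it fails for every $p>2$. We determine the equality cases under a support hypothesis and deduce a Brunn--Minkowski inequality. On unit vectors of $\mathbb{C}^2$ the kernel $|\det(v,w)|$ is the Euclidean distance on a round $2$-sphere, which settles $n=2$; a spectral induction carries the result to all $n$.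
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Zonoids and the mixed $J$-volume}
Let $n\ge2$. We identify a Hermitian vector space of complex dimension $n$ with $\mathbb{C}^n$ by a unitary basis $e_1,\dots,e_n$, write $\langle u,x\rangle_{\mathbb{C}}=\sum_k\bar u_kx_k$, and regard $\mathbb{C}^n$ as a Euclidean space of dimension $2n$ with inner product $\langle u,x\rangle=\mathrm{Re}\,\langle u,x\rangle_{\mathbb{C}}$. The complex structure $J$ is multiplication by $i$. A compact convex set $K$ is determined by its support function $h_K(u)=\max_{y\in K}\langle u,y\rangle$, and $h_{sK+tL}=sh_K+th_L$ for $s,t\ge0$, where $+$ is Minkowski addition.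

Let $X$ be an integrable random vector in $\mathbb{C}^n$ and $\underline{X}=[-X/2,X/2]$ the random centered segment. Its expectation $\mathbb{E}\underline{X}$ is the convex set with support function $h(u)=\frac12\mathbb{E}|\langle u,X\rangle|$. Every centered zonoid is of this form, and we use this as the definition. If $X$ takes the values $z_1,\dots,z_m$ with probabilities $t_1,\dots,t_m$, then $\mathbb{E}\underline{X}$ is the sum of segments $\sum_it_i[-z_i/2,z_i/2]$.

The \emph{mixed $J$-volume} of centered zonoids $K_1,\dots,K_n$ is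
\begin{equation}\label{eq:def}
\mathrm{MV}^J(K_1,\dots,K_n)=\frac1{n!}\,\mathbb{E}\,|\det(X_1,\dots,X_n)|,
\end{equation}
where $\det$ is the complex determinant and $X_1,\dots,X_n$ are independent with $K_j=\mathbb{E}\underline{X_j}$. The value does not depend on the choice of the $X_j$ (see Proposition~\ref{prop:mu}). We put $\mathrm{vol}^J(K)=\mathrm{MV}^J(K,\dots,K)$. The following facts are known.
\begin{enumerate}
\item[(a)] $\mathrm{MV}^J$ is symmetric, nonnegative, and multilinear with respect to Minkowski combinations with nonnegative coefficients.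
\item[(b)] If $\Delta_z$ is the disc of radius $|z|$ centered at $0$ in the complex line $\mathbb{C}z$, then $\mathrm{MV}^J(\Delta_{z_1},\dots,\Delta_{z_n})=\frac{\pi^n}{n!}|\det(z_1,\dots,z_n)|$.
\item[(c)] $\mathrm{MV}^J(TK_1,\dots,TK_n)=|\det T|\,\mathrm{MV}^J(K_1,\dots,K_n)$ for complex linear $T$, and $\mathrm{MV}^J$ is unchanged if a single argument $K_j$ is replaced by $e^{i\theta}K_j$.
\item[(d)] Let $E$ be a real $n$-dimensional subspace with $JE\perp E$, so that a real orthonormal basis of $E$ is a unitary basis of $\mathbb{C}^n$; the model is $E=\mathbb{R}^n$. If all $K_j$ lie in $E$, then $\mathrm{MV}^J(K_1,\dots,K_n)$ is the usual mixed volume in $E$, that is, the symmetric multilinear function whose value at $(K,\dots,K)$ is the $n$-dimensional volume of $K$.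
\end{enumerate}
Thus $\mathrm{vol}^J$ measures $n$-dimensional size in a space of real dimension $2n$, and it sees how a body lies with respect to $J$. For the parallelogram $K=[-z_1/2,z_1/2]+[-z_2/2,z_2/2]$ in $\mathbb{C}^2$, (a) and \eqref{eq:def} give $\mathrm{vol}^J(K)=|\det(z_1,z_2)|$. This is $1$ for the unit square with $z_1=e_1$, $z_2=e_2$, and $0$ for the unit square with $z_1=e_1$, $z_2=ie_1$, which lies in a complex line.

\subsection*{The question}
It is conjectured in \cite{handbook} that the mixed $J$-volume satisfies an Alexandrov--Fenchel inequality: for all centered zonoids $K_1,\dots,K_n$,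
\begin{equation}\label{eq:AF}
\mathrm{MV}^J(K_1,K_2,K_3,\dots,K_n)^2\ge\mathrm{MV}^J(K_1,K_1,K_3,\dots,K_n)\,\mathrm{MV}^J(K_2,K_2,K_3,\dots,K_n).
\end{equation}
Here and below, lists indexed from $3$ to $n$ are empty when $n=2$. If all $K_j$ lie in $\mathbb{R}^n$, then by (d) this is the classical Alexandrov--Fenchel inequality for mixed volumes, and by (c) the same holds if $K_j\subset e^{i\theta_j}T\,\mathbb{R}^n$ for an invertible $T$. This suggests a positive answer, but the symmetries do not reach far. The cross ratio
\[
\frac{\det(v_1,v_3)\det(v_2,v_4)}{\det(v_1,v_4)\det(v_2,v_3)}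
\]
of four vectors in $\mathbb{C}^2$ is unchanged by a common invertible $T$ and by separate nonzero complex factors, and it is real for real vectors; for $e_1,\ e_2,\ e_1+e_2,\ e_1+ie_2$ it equals $-i$. So these four directions cannot be moved into $\mathbb{R}^2$. The proof below does not use the classical inequality.

\subsection*{Results}
A \emph{virtual} centered zonoid is a formal difference $K-L$ of centered zonoids; $\mathrm{MV}^J$ extends to such differences by multilinearity.

\begin{theorem}\label{thm:AF}
Inequality \eqref{eq:AF} holds for every $n\ge2$ and all centered zonoids $K_1,\dots,K_n$ in $\mathbb{C}^n$. It also holds if $K_1$ is a virtual centered zonoid.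
\end{theorem}

The modulus of the determinant depends only on the lengths of the vectors and on the complex lines that they span, so the natural setting is that of measures on $P=\mathbb{CP}^{n-1}$. We write $[z]\in P$ for the line through $z\ne0$, and $\hat x$ for a unit vector on the line $x\in P$. For $0<p<\infty$ the function
\[
D_p(x_1,\dots,x_n)=|\det(\hat x_1,\dots,\hat x_n)|^p
\]
is well defined, symmetric, nonnegative and continuous on the compact space $P^n$. \emph{Measure} means finite signed Borel measure, and \emph{positive} means nonnegative. For measures $\mu_1,\dots,\mu_n$ on $P$ let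
\[
V_p(\mu_1,\dots,\mu_n)=\frac1{n!}\int_{P^n}D_p\,d\mu_1\cdots d\mu_n,\qquad V=V_1,
\]
a symmetric multilinear form. To $K=\mathbb{E}\underline{X}$ we attach the positive measure
\begin{equation}\label{eq:mu}
\mu_K(A)=\mathbb{E}\bigl[\,|X|\,1_{\{X\ne0,\ [X]\in A\}}\bigr].
\end{equation}
It depends only on $K$, and $\mathrm{MV}^J(K_1,\dots,K_n)=V(\mu_{K_1},\dots,\mu_{K_n})$ (Proposition~\ref{prop:mu}). Theorem~\ref{thm:AF} is therefore the case $p=1$ of the next result; letting the exponent vary isolates the property of the kernel that matters.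

\begin{theorem}\label{thm:main}
Let $0<p\le2$, let $\mu_2,\dots,\mu_n$ be positive measures and let $\nu$ be any signed measure on $P$. Then
\begin{equation}\label{eq:main}
V_p(\nu,\mu_2,\mu_3,\dots,\mu_n)^2\ge V_p(\nu,\nu,\mu_3,\dots,\mu_n)\,V_p(\mu_2,\mu_2,\mu_3,\dots,\mu_n).
\end{equation}
\end{theorem}

\begin{theorem}\label{thm:range}
For every $p>2$ and every $n\ge2$, inequality \eqref{eq:main} fails for suitable positive measures $\nu,\mu_2,\dots,\mu_n$.
\end{theorem}

By (c), equality holds in \eqref{eq:AF} for $K_2=e^{i\theta}K_1$, so the equality cases cannot be described by homothety of $K_1$ and $K_2$. The right object is the rotation average $\overline K=\frac1{2\pi}\int_0^{2\pi}e^{i\theta}K\,d\theta$, the convex set with support function $\frac1{2\pi}\int_0^{2\pi}h_{e^{i\theta}K}\,d\theta$.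

\begin{theorem}\label{thm:equality}
Let $K_1,\dots,K_n$ be centered zonoids. If $n\ge3$, assume that each of $\mu_{K_3},\dots,\mu_{K_n}$ has support $P$; if $n=2$, assume nothing. Then equality holds in \eqref{eq:AF} if and only if $K_1=0$, or $K_2=0$, or $\overline{K_1}=c\,\overline{K_2}$ for some $c>0$.
\end{theorem}

\begin{theorem}\label{thm:BM}
For centered zonoids $K_1,\dots,K_n,K,L$ in $\mathbb{C}^n$,
\[
\mathrm{MV}^J(K_1,\dots,K_n)^n\ge\prod_{i=1}^n\mathrm{vol}^J(K_i),\qquad
\mathrm{vol}^J(K+L)^{1/n}\ge\mathrm{vol}^J(K)^{1/n}+\mathrm{vol}^J(L)^{1/n}.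
\]
The constants are sharp: equality holds when all bodies coincide.
\end{theorem}

\subsection*{Method}
For finitely supported measures, \eqref{eq:main} follows once the bilinear form $V_p(\cdot,\cdot,\mu_3,\dots,\mu_n)$ is known to have at most one positive eigenvalue. If $\mu_3,\dots,\mu_n$ are point masses, this concerns the kernel $|\det(v,w)|^p$ on $\mathbb{C}^2$, which is a power of a Euclidean distance (Section~\ref{sec:plane}). Having one positive eigenvalue is not preserved under averaging, and a spectral, Bochner-type induction replaces the point masses by averages one at a time (Section~\ref{sec:induction}). Approximation gives Theorem~\ref{thm:main} (Section~\ref{sec:approx}), from which Theorems~\ref{thm:equality} and~\ref{thm:BM} follow (Sections~\ref{sec:equality} and~\ref{sec:BM}).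

\section{Zonoids and measures on projective space}\label{sec:measures}

Definition \eqref{eq:mu} involves the random vector $X$. To see that $\mu_K$ depends on $K$ alone, and how much of $K$ it remembers, we need a uniqueness theorem on $P$; we derive it from the one on the sphere $S=S^{2n-1}\subset\mathbb{C}^n$. For a measure $\nu$ on $P$ define its lift $\tilde\nu$ on $S$ by
\[
\int_Sf\,d\tilde\nu=\int_P\frac1{2\pi}\int_0^{2\pi}f(e^{i\theta}\hat x)\,d\theta\,d\nu(x),\qquad f\in C(S).
\]
The inner average does not depend on the choice of $\hat x$ and is continuous in $x$, so $\tilde\nu$ exists by the Riesz representation theorem. It is invariant under multiplication by unit complex numbers, in particular even, and its image under $y\mapsto[y]$ is $\nu$. We use the identity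
\begin{equation}\label{eq:cos}
\frac1{2\pi}\int_0^{2\pi}|\mathrm{Re}(e^{i\theta}c)|\,d\theta=\frac{|c|}{2\pi}\int_0^{2\pi}|\cos\theta|\,d\theta=\frac2\pi|c|,\qquad c\in\mathbb{C}.
\end{equation}

\begin{lemma}\label{lem:inj}
If $\nu$ is a measure on $P$ with $\int_P|\langle u,\hat x\rangle_{\mathbb{C}}|\,d\nu(x)=0$ for all $u\in\mathbb{C}^n$, then $\nu=0$.
\end{lemma}

\begin{proof}
By \eqref{eq:cos}, $\int_S|\langle u,y\rangle|\,d\tilde\nu(y)=\frac2\pi\int_P|\langle u,\hat x\rangle_{\mathbb{C}}|\,d\nu(x)=0$ for all $u$. An even signed measure $\sigma$ on a Euclidean unit sphere whose cosine transform $u\mapsto\int|\langle u,y\rangle|\,d\sigma(y)$ vanishes identically is zero \cite[Theorem 3.5.4]{schneider}. Hence $\tilde\nu=0$, and so is its image $\nu$.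
\end{proof}

\begin{proposition}\label{prop:mu}
Let $K,L,K_1,\dots,K_n$ be centered zonoids.
\begin{enumerate}
\item[(i)] $h_{\overline K}(u)=\frac1\pi\int_P|\langle u,\hat x\rangle_{\mathbb{C}}|\,d\mu_K(x)$, and $\mu_K$ does not depend on the choice of $X$.
\item[(ii)] $\mu_{sK+tL}=s\mu_K+t\mu_L$ for $s,t\ge0$.
\item[(iii)] For $c>0$, $\overline K=c\,\overline L$ if and only if $\mu_K=c\,\mu_L$. Moreover $K=0$ if and only if $\mu_K=0$.
\item[(iv)] $\mathrm{MV}^J(K_1,\dots,K_n)=V(\mu_{K_1},\dots,\mu_{K_n})$.
\end{enumerate}
\end{proposition}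

\begin{proof}
By \eqref{eq:mu}, $\int f\,d\mu_K=\mathbb{E}[\,|X|f([X])1_{\{X\ne0\}}]$ for bounded Borel $f$.

(i) Since $e^{i\theta}K=\mathbb{E}\underline{e^{i\theta}X}$, Fubini's theorem and \eqref{eq:cos} give
\[
h_{\overline K}(u)=\frac1{2\pi}\int_0^{2\pi}\frac12\,\mathbb{E}\,|\mathrm{Re}(e^{i\theta}\langle u,X\rangle_{\mathbb{C}})|\,d\theta=\frac1\pi\,\mathbb{E}\,|\langle u,X\rangle_{\mathbb{C}}|,
\]
which is the stated integral. The left side depends only on $K$, so Lemma~\ref{lem:inj}, applied to the difference of the measures obtained from two choices of $X$, shows that they agree.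

(ii) If $K=\mathbb{E}\underline X$ and $L=\mathbb{E}\underline Y$, the vector that equals $2sX$ or $2tY$ according to an independent fair coin represents $sK+tL$, and \eqref{eq:mu} gives $s\mu_K+t\mu_L$ for it.

(iii) The first equivalence is (i) together with Lemma~\ref{lem:inj} for $\mu_K-c\mu_L$. For the second, $\mu_K(P)=\mathbb{E}|X|$, and both $h_K=0$ and $\mathbb{E}|X|=0$ mean that $X=0$ almost surely.

(iv) We have $|\det(X_1,\dots,X_n)|=|X_1|\cdots|X_n|\,D_1([X_1],\dots,[X_n])$ when all $X_j\ne0$, and the determinant vanishes otherwise. Take expectations in one independent variable at a time.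
\end{proof}

By (ii), the measure $\mu_K-\mu_L$ attached to a virtual zonoid $K-L$ is unchanged if $K-L$ is replaced by $K'-L'$ with $K+L'=K'+L$, and (iv) holds for virtual arguments. Conversely, every positive measure $\mu\neq0$ on $P$ is some $\mu_K$: take $X=\mu(P)Y$, where $Y$ has law $\tilde\mu/\mu(P)$.

\begin{example}\label{ex:bodies}
Let $z\ne0$, and let $\delta_x$ be the unit point mass at $x\in P$. The segment $[-z/2,z/2]$ has measure $|z|\delta_{[z]}$. The disc $\Delta_z$ has support function $|\langle u,z\rangle_{\mathbb{C}}|$; by \eqref{eq:cos} it is represented by $X=\pi e^{i\Theta}z$ with $\Theta$ uniform on $[0,2\pi]$, so its measure is $\pi|z|\delta_{[z]}$. For $Y$ uniform on $S$, rotation invariance gives $\mathbb{E}|\langle u,Y\rangle|=\kappa|u|$ with $\kappa>0$, so $X=2Y/\kappa$ represents the unit ball $\mathbb{B}$. Every nonempty open subset of $P$ has positive $\mu_{\mathbb{B}}$-measure, because its preimage in $S$ is open and nonempty.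
\end{example}

The \emph{support} of a positive measure $\rho$ on $P$ is the set of points all of whose open neighborhoods have positive measure; by compactness it is nonempty if $\rho\ne0$. By Example~\ref{ex:bodies} and (ii), $\mu_{K+t\mathbb{B}}$ has support $P$ for every $K$ and every $t>0$. We record one fact for later use.

\begin{lemma}\label{lem:supp}
Let $f\ge0$ be continuous on $P^r$ and let $\rho_1,\dots,\rho_r$ be positive measures. If $\int f\,d\rho_1\cdots d\rho_r=0$, then $f=0$ on $\mathrm{supp}\,\rho_1\times\dots\times\mathrm{supp}\,\rho_r$.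
\end{lemma}

\begin{proof}
If $f>0$ at a point of this product, then $f$ exceeds a positive constant on a product of open neighborhoods of its coordinates, each of positive measure.
\end{proof}

\section{Lines in $\mathbb{C}^2$}\label{sec:plane}

\subsection*{Forms with one positive eigenvalue}
Eigenvalues are counted with multiplicity. By Sylvester's law of inertia, the number of positive eigenvalues of a real symmetric matrix is the largest dimension of a subspace on which its quadratic form is positive definite. So this number is unchanged under $M\mapsto SMS$ with $S$ invertible and diagonal; it is unchanged if a form on $\mathbb{R}^I$, $I\subset\{1,\dots,m\}$, is viewed on $\mathbb{R}^m$ by ignoring the other coordinates; and it is at most one if the form is negative semidefinite on a hyperplane, since every plane meets the hyperplane in a nonzero vector.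

\begin{lemma}[Reverse Cauchy--Schwarz inequality]\label{lem:RCS}
Let $B$ be a symmetric bilinear form on $\mathbb{R}^m$ with at most one positive eigenvalue, and let $B(a,a)>0$. Then $B(a,x)^2\ge B(a,a)B(x,x)$ for all $x$.
\end{lemma}

\begin{proof}
Put $x'=x-\frac{B(a,x)}{B(a,a)}a$. Then $B(a,x')=0$ and $B(x',x')=B(x,x)-\frac{B(a,x)^2}{B(a,a)}$. If $B(x',x')>0$, then $B(sa+tx',sa+tx')=s^2B(a,a)+t^2B(x',x')>0$ for $(s,t)\ne(0,0)$, so $B$ is positive definite on a plane, a contradiction.
\end{proof}

For $n=2$ and unit vectors $v_1,\dots,v_N$ we have $2V_p(\sum_ix_i\delta_{[v_i]},\sum_jy_j\delta_{[v_j]})=x^{\mathsf T}Cy$ with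
\[
C_{ij}=|\det(v_i,v_j)|^p .
\]
So we must count the positive eigenvalues of $C$. Rescaling $v_i$ by $r_i>0$ replaces $C$ by $SCS$ with $S=\mathrm{diag}(r_i^p)$, so the lengths of the vectors play no role.

\subsection*{Four lines}
Let $v_1,\dots,v_4\in\mathbb{C}^2$ be pairwise linearly independent, write $d_{ij}=\det(v_i,v_j)$, $s=p/2$, and
\[
\alpha=|d_{12}d_{34}|,\qquad\beta=|d_{13}d_{24}|,\qquad\gamma=|d_{14}d_{23}|.
\]
Rescale so that $r_1r_2r_3r_4=1$ and $C_{12}=C_{34}$, $C_{13}=C_{24}$, $C_{14}=C_{23}$. This is a linear system for the numbers $\log r_i$ whose rows are the orthogonal vectors $(1,1,1,1)$, $(1,1,-1,-1)$, $(1,-1,1,-1)$, $(1,-1,-1,1)$, so it is solvable. The numbers $\alpha,\beta,\gamma$ are unchanged, and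
\[
C=\begin{pmatrix}0&\alpha^s&\beta^s&\gamma^s\\ \alpha^s&0&\gamma^s&\beta^s\\ \beta^s&\gamma^s&0&\alpha^s\\ \gamma^s&\beta^s&\alpha^s&0\end{pmatrix}.
\]
The same four sign vectors are eigenvectors, with eigenvalues
\[
\alpha^s+\beta^s+\gamma^s,\qquad\alpha^s-\beta^s-\gamma^s,\qquad\beta^s-\alpha^s-\gamma^s,\qquad\gamma^s-\alpha^s-\beta^s .
\]
Hence $C$ has exactly one positive eigenvalue if and only if $\alpha^s,\beta^s,\gamma^s$ satisfy the triangle inequalities. Taking the determinant of the relation $d_{12}v_3-d_{13}v_2+d_{23}v_1=0$ with $v_4$ gives $d_{12}d_{34}-d_{13}d_{24}+d_{14}d_{23}=0$, so $\alpha,\beta,\gamma$ satisfy the triangle inequalities, over $\mathbb{C}$ as well as over $\mathbb{R}$. For $s\le1$ the function $t\mapsto t^s$ is increasing and subadditive, and the inequalities pass to the powers. For $s>1$ they fail as soon as the triangle is degenerate: if $\alpha=\beta+\gamma$, then $\alpha^s>\beta^s+\gamma^s$. This locates the threshold $p=2$, and the eigenvector $(1,1,-1,-1)$ tells us how to group the lines in a counterexample.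

\begin{proof}[Proof of Theorem~\ref{thm:range}]
Let $u_1=e_1$, $u_2=e_2$, $u_3=(e_1+e_2)/\sqrt2$, $u_4=(e_2-e_1)/\sqrt2$, and put $\nu=\delta_{[u_1]}+\delta_{[u_2]}$, $\mu_2=\delta_{[u_3]}+\delta_{[u_4]}$ and $\mu_j=\delta_{[e_j]}$ for $j\ge3$. The modulus of $\det(u_k,u_l,e_3,\dots,e_n)$ is $1$ for $\{k,l\}=\{1,2\}$ and $\{3,4\}$, and $2^{-1/2}$ for $k\in\{1,2\}$, $l\in\{3,4\}$. Therefore
\[
n!\,V_p(\nu,\nu,\mu_3,\dots)=n!\,V_p(\mu_2,\mu_2,\mu_3,\dots)=2,\qquad n!\,V_p(\nu,\mu_2,\mu_3,\dots)=4\cdot2^{-p/2},
\]
and \eqref{eq:main} reads $16\cdot2^{-p}\ge4$, that is, $p\le2$.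
\end{proof}

\subsection*{Any number of lines}
To treat all $N$ at once we need a description of the kernel itself. For real unit vectors at angles $\theta,\theta'$ the determinant has modulus $|\sin(\theta-\theta')|$, the length of the chord between the points at angles $2\theta$ and $2\theta'$ on a circle of diameter $1$. In the complex case the circle becomes a sphere.

\begin{lemma}\label{lem:chord}
There is a map $q$ from the unit vectors of $\mathbb{C}^2$ to a sphere of radius $\frac12$ in $\mathbb{R}^3$ such that $|\det(u,u')|=|q(u)-q(u')|$ for all unit vectors $u,u'$.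
\end{lemma}

\begin{proof}
The Hermitian $2\times2$ matrices of trace $0$ form a three-dimensional Euclidean space with $|A|^2=\mathrm{tr}(A^2)$. Let $q(u)=(uu^*-\frac12I)/\sqrt2$. Since $uu^*$ is a projection of trace $1$, we have $|q(u)|^2=\frac12(1-1+\frac12)=\frac14$. Since $\mathrm{tr}(uu^*u'u'^*)=|\langle u,u'\rangle_{\mathbb{C}}|^2$,
\[
|q(u)-q(u')|^2=\tfrac12\,\mathrm{tr}\bigl((uu^*-u'u'^*)^2\bigr)=1-|\langle u,u'\rangle_{\mathbb{C}}|^2,
\]
and the right side is the Gram determinant of $u,u'$, which equals $|\det(u,u')|^2$.
\end{proof}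

\begin{lemma}\label{lem:kernel}
Let $0<p\le2$ and $v_1,\dots,v_N\in\mathbb{C}^2\setminus\{0\}$. The matrix $C_{ij}=|\det(v_i,v_j)|^p$ has at most one positive eigenvalue. If $N\ge2$ and the $v_i$ are pairwise linearly independent, it has exactly one.
\end{lemma}

\begin{proof}
After rescaling, the $v_i$ are unit vectors and $C_{ij}=|q_i-q_j|^p$ with $q_i=q(v_i)\in\mathbb{R}^3$. We show that $C$ is negative semidefinite on the hyperplane $\sum_ic_i=0$. For $p=2$, expanding the square gives
\[
\sum_{i,j}c_ic_j|q_i-q_j|^2=2\Bigl(\sum_jc_j\Bigr)\Bigl(\sum_ic_i|q_i|^2\Bigr)-2\Bigl|\sum_ic_iq_i\Bigr|^2=-2\Bigl|\sum_ic_iq_i\Bigr|^2\le0.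
\]
For $0<p<2$ consider $\Phi(y)=\int_{\mathbb{R}^3}(1-\cos\langle y,\xi\rangle)\,|\xi|^{-3-p}\,d\xi$. In polar coordinates, with $r=|\xi|$, the integrand times $r^2$ is at most $\frac12|y|^2r^{1-p}$ and at most $2r^{-1-p}$; the first bound is integrable at $0$ because $p<2$, the second at infinity because $p>0$. The function $\Phi$ is rotation invariant, positive for $y\ne0$, and homogeneous of degree $p$ (substitute $\xi\mapsto\xi/t$), so $|y|^p=c_p\Phi(y)$ with $c_p>0$. For $\sum_ic_i=0$ we have $\sum_{i,j}c_ic_j(1-\cos\langle q_i-q_j,\xi\rangle)=-|\sum_jc_je^{i\langle q_j,\xi\rangle}|^2$, hence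
\[
\sum_{i,j}c_ic_j|q_i-q_j|^p=-c_p\int_{\mathbb{R}^3}\Bigl|\sum_jc_je^{i\langle q_j,\xi\rangle}\Bigr|^2|\xi|^{-3-p}\,d\xi\le0 .
\]
In the last case of the lemma the form takes the value $2C_{12}>0$ at $(1,1,0,\dots,0)$, so a positive eigenvalue exists.
\end{proof}

This is the only place where the hypothesis $p\le2$ is used.

\section{From fixed vectors to averages}\label{sec:induction}

If $\mu_3,\dots,\mu_n$ are point masses at independent lines, then passing to the quotient of $\mathbb{C}^n$ by their span reduces $V_p(\cdot,\cdot,\mu_3,\dots,\mu_n)$ to the kernel of Lemma~\ref{lem:kernel}. In general the form is an average of such forms, and this alone says nothing: each of the quadratic forms $2x_1x_2$ and $2x_3x_4$ has one positive eigenvalue, and their sum has two. What we have in addition is the symmetry of $V_p$: the slot over which we average can be exchanged with a free slot.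

Let $z_1,\dots,z_m\in\mathbb{C}^n$, $m\ge n$, be in \emph{general position}: any $n$ of them are linearly independent. For $y^1,\dots,y^n\in\mathbb{R}^m$ (the superscripts are labels) put
\[
F(y^1,\dots,y^n)=\sum_{i_1,\dots,i_n=1}^my^1_{i_1}\cdots y^n_{i_n}\,|\det(z_{i_1},\dots,z_{i_n})|^p .
\]
This is a symmetric multilinear form. A coefficient is positive if its indices are distinct and zero otherwise. Let $\epsilon_1,\dots,\epsilon_m$ be the standard basis of $\mathbb{R}^m$.

\begin{example}\label{ex:three}
Let $n=m=3$, $z_i=e_i$, and $a\in\mathbb{R}^3_{>0}$. The form $F(x,y,a)$ has the matrix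
\[
M=\begin{pmatrix}0&a_3&a_2\\a_3&0&a_1\\a_2&a_1&0\end{pmatrix}.
\]
Fixing a vector in the third slot gives $B_i(x,y)=F(x,y,\epsilon_i)$, for instance $B_1(x,y)=x_2y_3+x_3y_2$. These forms enter twice. First, $x^{\mathsf T}Mx=\sum_ia_iB_i(x,x)$ is their average. Second, $(Mx)_1=a_3x_2+a_2x_3=B_1(a,x)$, and likewise for the other rows. The reverse Cauchy--Schwarz inequality for $B_1$ is $(a_3x_2+a_2x_3)^2\ge4a_2a_3x_2x_3$. Multiply it by $a_1/d_1$ with $d_1=B_1(a,a)=2a_2a_3$ and add the two analogous inequalities:
\[
\sum_i\frac{a_i}{d_i}(Mx)_i^2\ge x^{\mathsf T}Mx .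
\]
The left side is quadratic in $M$ and the right side is linear, so for $N=W^{1/2}MW^{1/2}$ with $W=\mathrm{diag}(a_i/d_i)$ this says that $N^2-N$ is positive semidefinite: no eigenvalue of $N$ lies in $(0,1)$. Here all off-diagonal entries of $N$ equal $\frac12$, and the eigenvalues are $1,-\frac12,-\frac12$. In general, the weights $a_i/d_i$ are the ones that make $1$ the largest eigenvalue, so that the gap $(0,1)$ leaves room for only one positive eigenvalue.
\end{example}

One step of this kind turns one fixed vector into an average, so the induction must run over all forms in which some slots hold fixed vectors. For $T=\{t_1,\dots,t_{n-k}\}\subset\{1,\dots,m\}$ with $|T|=n-k$, let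
\[
F_T(y^1,\dots,y^k)=F(y^1,\dots,y^k,\epsilon_{t_1},\dots,\epsilon_{t_{n-k}}).
\]
Since repeated indices contribute nothing, $F_T$ depends only on the coordinates in the complement $I$ of $T$, and $|I|=m-n+k\ge k$. For $i\in I$, inserting $\epsilon_i$ in any slot of $F_T$ gives $F_{T\cup\{i\}}$ of the remaining arguments.

\begin{proposition}\label{prop:induction}
Let $0<p\le2$ and $2\le k\le n$. For every $T$ with $|T|=n-k$ and all $a^3,\dots,a^k\in\mathbb{R}^m_{>0}$, the form $(x,y)\mapsto F_T(x,y,a^3,\dots,a^k)$ has exactly one positive eigenvalue.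
\end{proposition}

\begin{proof}
We use induction on $k$.

\emph{The case $k=2$.} The vectors $z_t$, $t\in T$, are linearly independent; let $U$ be their span, of dimension $n-2$. The alternating form $(v,w)\mapsto\det(v,w,z_{t_1},\dots,z_{t_{n-2}})$ descends to a nonzero alternating form on the two-dimensional space $\mathbb{C}^n/U$, and such a form is the determinant in a suitable basis. So there is a linear map $\pi:\mathbb{C}^n\to\mathbb{C}^2$ with $\det(v,w,z_{t_1},\dots,z_{t_{n-2}})=\det(\pi v,\pi w)$, and $F_T(x,y)=\sum_{i,j\in I}x_iy_j|\det(\pi z_i,\pi z_j)|^p$. By general position the vectors $\pi z_i$, $i\in I$, are pairwise linearly independent, and $|I|\ge2$. Lemma~\ref{lem:kernel} applies.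

\emph{From $k-1$ to $k$, for $k\ge3$.} We work on $\mathbb{R}^I$, viewed as the set of vectors in $\mathbb{R}^m$ that vanish on $T$. Let $a\in\mathbb{R}^I$ be the restriction of $a^3$, and let $M_{ij}=F_T(\epsilon_i,\epsilon_j,a^3,\dots,a^k)$ for $i,j\in I$. All entries are nonnegative, and $M_{ij}>0$ for $i\ne j$: since $|I|\ge k$, there are $k-2$ further distinct indices in $I$, and placing them in the slots of $a^3,\dots,a^k$ gives a positive term. For $i\in I$ let
\[
B_i(x,y)=F_{T\cup\{i\}}(x,y,a^4,\dots,a^k).
\]
By the induction hypothesis for the set $T\cup\{i\}$, of size $n-(k-1)$, the form $B_i$ has exactly one positive eigenvalue. Inserting $\epsilon_i$ in the first slot of $F_T$, or expanding the third slot in the basis, we obtain for $x\in\mathbb{R}^I$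
\begin{gather*}
(Mx)_i=F_T(\epsilon_i,x,a,a^4,\dots,a^k)=B_i(a,x),\\
x^{\mathsf T}Mx=\sum_{i\in I}a_iF_T(x,x,\epsilon_i,a^4,\dots,a^k)=\sum_{i\in I}a_iB_i(x,x).
\end{gather*}
In particular $d_i:=(Ma)_i=B_i(a,a)$, and $d_i>0$ because the off-diagonal entries of $M$ are positive. Let $W=\mathrm{diag}(a_i/d_i)_{i\in I}$ and $N=W^{1/2}MW^{1/2}$, which has as many positive eigenvalues as $M$. For $u\in\mathbb{R}^I$ and $x=W^{1/2}u$, Lemma~\ref{lem:RCS} gives
\[
|Nu|^2=\sum_{i\in I}\frac{a_i}{d_i}(Mx)_i^2=\sum_{i\in I}a_i\frac{B_i(a,x)^2}{B_i(a,a)}\ge\sum_{i\in I}a_iB_i(x,x)=x^{\mathsf T}Mx=u^{\mathsf T}Nu .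
\]
Taking $u$ to be an eigenvector, every eigenvalue $\lambda$ of $N$ satisfies $\lambda^2\ge\lambda$, that is, $\lambda\le0$ or $\lambda\ge1$.

The positive vector $w=W^{-1/2}a=(\sqrt{a_id_i})_{i\in I}$ satisfies $Nw=W^{1/2}Ma=w$. It remains to see that the multiples of $w$ are the only eigenvectors with eigenvalue $\lambda\ge1$; this is the Perron--Frobenius theorem, and the argument is short. Let $Nv=\lambda v$ with $v\ne0$, put $y_j=v_j/w_j$, and choose $i$ with $|y_i|$ maximal; after a change of sign, $y_i>0$. Then
\[
\lambda y_iw_i=\sum_jN_{ij}w_jy_j\le y_i\sum_jN_{ij}w_j=y_iw_i .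
\]
With $\lambda\ge1$ this forces $\lambda=1$ and $N_{ij}w_j(y_i-y_j)=0$ for all $j$. Since $N_{ij}>0$ for $j\ne i$, the vector $y$ is constant and $v$ is a multiple of $w$. So $N$, and hence $M$, has exactly one positive eigenvalue.
\end{proof}

General position and strict positivity of the weights were used to divide by $d_i$ and to show that the eigenvalue $1$ is simple. Both are removed next, because \eqref{eq:main} is stable under limits.

\section{The inequality for general measures}\label{sec:approx}

\begin{proof}[Proof of Theorem~\ref{thm:main}]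
\emph{Finitely many points.} Let $z_1,\dots,z_m$ be unit vectors, $\nu=\sum_iy_i\delta_{[z_i]}$ with $y\in\mathbb{R}^m$, and $\mu_j=\sum_ia^j_i\delta_{[z_i]}$ with $a^j_i\ge0$. Adding points of weight zero, we may assume $m\ge n$. With $F$ defined by the same formula as in Section~\ref{sec:induction}, inequality \eqref{eq:main} multiplied by $(n!)^2$ is
\begin{equation}\label{eq:finite}
F(y,a^2,a^3,\dots,a^n)^2\ge F(y,y,a^3,\dots,a^n)\,F(a^2,a^2,a^3,\dots,a^n).
\end{equation}
Suppose first that the $z_i$ are in general position and all $a^j_i$ are positive. By Proposition~\ref{prop:induction} with $k=n$ and $T=\emptyset$, the form $F(\cdot,\cdot,a^3,\dots,a^n)$ has exactly one positive eigenvalue, and $F(a^2,a^2,a^3,\dots,a^n)>0$ because every $n$-tuple of distinct indices contributes a positive term. Lemma~\ref{lem:RCS} gives \eqref{eq:finite}. Both sides of \eqref{eq:finite} are continuous in the weights and in the vectors. Positive weights are dense among nonnegative ones. Tuples in general position are dense in $(\mathbb{C}^n)^m$, being the points where a nonzero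 polynomial, the product of the determinants of all $n$-element subfamilies, does not vanish; normalizing, they are dense among tuples of unit vectors. So \eqref{eq:finite} always holds.

\emph{General measures.} Fix a metric on the compact space $P$. For $\eta>0$ partition $P$ into finitely many nonempty Borel sets $A_i$ of diameter less than $\eta$, pick $x_i\in A_i$, and let $\varphi:P\to P$ send $A_i$ to $x_i$. For a measure $\rho$ the image $\varphi_*\rho=\sum_i\rho(A_i)\delta_{x_i}$ is finitely supported, and it is positive if $\rho$ is. For any measures $\rho_1,\dots,\rho_n$, with total variations $\|\rho_j\|$,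
\[
n!\,\bigl|V_p(\varphi_*\rho_1,\dots,\varphi_*\rho_n)-V_p(\rho_1,\dots,\rho_n)\bigr|\le\omega(\eta)\prod_j\|\rho_j\|,
\]
where $\omega(\eta)$ is the supremum of $|D_p(x)-D_p(x')|$ over $x,x'\in P^n$ whose coordinates are at distance less than $\eta$; indeed, the first term is the integral of $D_p(\varphi(x_1),\dots,\varphi(x_n))$ against $\rho_1,\dots,\rho_n$. By uniform continuity $\omega(\eta)\to0$ as $\eta\to0$. So \eqref{eq:main} for $\varphi_*\nu,\varphi_*\mu_2,\dots,\varphi_*\mu_n$ passes to the limit.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:AF}]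
Take $p=1$, $\mu_j=\mu_{K_j}$ for $j\ge2$, and $\nu=\mu_{K_1}$, or $\nu=\mu_K-\mu_L$ if $K_1=K-L$. By Proposition~\ref{prop:mu}(iv) and multilinearity, \eqref{eq:main} is \eqref{eq:AF}.
\end{proof}

\begin{remark}
The measures $\nu$ and $\mu_2$ cannot both be signed. For $n=2$ and real unit vectors at angles $0,\pi/3,2\pi/3$, all off-diagonal entries of $C$ equal $c=(\sqrt3/2)^p$. For $x=(1,-1,0)$ and $y=(0,1,-1)$ we get $x^{\mathsf T}Cx=y^{\mathsf T}Cy=-2c$ and $x^{\mathsf T}Cy=c$, and $c^2<4c^2$.
\end{remark}

\section{Equality cases}\label{sec:equality}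

The approximation in Section~\ref{sec:approx} forgets strict inequalities, so the equality cases cannot be read off from the proof. We use Theorem~\ref{thm:main} itself instead. Equality produces a measure $\nu$ in the kernel of the form $V(\cdot,\cdot,\mu_{K_3},\dots,\mu_{K_n})$. Running the induction of Section~\ref{sec:induction} backward, we replace the measures $\mu_{K_j}$ by point masses one at a time and show that $\nu$ stays in the kernel; at the end Lemma~\ref{lem:inj} applies.

\begin{lemma}\label{lem:null}
Let $B(\kappa,\lambda)=V(\kappa,\lambda,\rho_3,\dots,\rho_n)$ with positive measures $\rho_j$, let $\mu$ be a positive measure with $B(\mu,\mu)>0$, and let $B(\nu,\mu)=0$. Then $B(\nu,\nu)\le0$. If moreover $B(\nu,\nu)=0$, then $B(\nu,\kappa)=0$ for every measure $\kappa$.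
\end{lemma}

\begin{proof}
Theorem~\ref{thm:main} gives $0=B(\nu,\mu)^2\ge B(\nu,\nu)B(\mu,\mu)$, which is the first claim. Let $B(\nu,\nu)=0$, and put $\kappa'=\kappa-\frac{B(\kappa,\mu)}{B(\mu,\mu)}\mu$, so that $B(\kappa',\mu)=0$. The first claim, applied to $\nu+t\kappa'$, gives $2tB(\nu,\kappa')+t^2B(\kappa',\kappa')\le0$ for all real $t$. Dividing by $|t|$ and letting $t\to0$ from both sides, $B(\nu,\kappa')=0$. Since $B(\nu,\mu)=0$, also $B(\nu,\kappa)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
Write $\mu_j=\mu_{K_j}$ and $B=V(\cdot,\cdot,\mu_3,\dots,\mu_n)$. By Proposition~\ref{prop:mu}, we must show that $B(\mu_1,\mu_2)^2=B(\mu_1,\mu_1)B(\mu_2,\mu_2)$ if and only if $\mu_1=0$, or $\mu_2=0$, or $\mu_1=c\mu_2$ with $c>0$. In these three cases both sides agree by bilinearity. Conversely, suppose that equality holds and $\mu_1,\mu_2\ne0$.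

\emph{The case $B(\mu_1,\mu_2)=0$.} By Lemma~\ref{lem:supp}, $D_1(x,y,z_3,\dots,z_n)=0$ for all $x\in\mathrm{supp}\,\mu_1$, $y\in\mathrm{supp}\,\mu_2$ and all $z_3,\dots,z_n\in P$. If $x\ne y$, then $\hat x,\hat y$ extend to a basis of $\mathbb{C}^n$, which contradicts this. So every point of the first support equals every point of the second, and $\mu_1,\mu_2$ are positive multiples of one point mass.

\emph{The case $B(\mu_1,\mu_2)>0$.} Equality forces $B(\mu_2,\mu_2)>0$. Put $c=B(\mu_1,\mu_2)/B(\mu_2,\mu_2)>0$ and $\nu=\mu_1-c\mu_2$. Then $B(\nu,\mu_2)=0$ and $B(\nu,\nu)=B(\mu_1,\mu_1)-B(\mu_1,\mu_2)^2/B(\mu_2,\mu_2)=0$. We prove by induction on $k$, for $2\le k\le n$, the statement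
\begin{equation}\label{eq:claim}
V(\nu,\kappa,\delta_{z_3},\dots,\delta_{z_k},\mu_{k+1},\dots,\mu_n)=0\quad\text{for all measures $\kappa$ and all }z_3,\dots,z_k\in P .
\end{equation}
For $k=2$ this is Lemma~\ref{lem:null}. Let $3\le k\le n$ and assume \eqref{eq:claim} for $k-1$. Fix $z_3,\dots,z_{k-1}$, and for $z\in P$ let
\[
B_z(\kappa,\lambda)=V(\kappa,\lambda,\delta_{z_3},\dots,\delta_{z_{k-1}},\delta_z,\mu_{k+1},\dots,\mu_n).
\]
The hypothesis is used twice. With $\kappa=\delta_z$, exchanging the slots of $\delta_z$ and $\mu_k$, it gives $B_z(\nu,\mu_k)=0$ for every $z$. With $\kappa=\nu$ and Fubini's theorem it gives $\int_PB_z(\nu,\nu)\,d\mu_k(z)=0$.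

If $\hat z_3,\dots,\hat z_{k-1},\hat z$ are linearly dependent, then $B_z=0$. If they are independent, they extend to a basis, so the integrand of $B_z(\mu_k,\mu_k)$ is not identically zero; as $\mu_k,\dots,\mu_n$ have support $P$, Lemma~\ref{lem:supp} gives $B_z(\mu_k,\mu_k)>0$, and Lemma~\ref{lem:null} gives $B_z(\nu,\nu)\le0$. The function $z\mapsto-B_z(\nu,\nu)$ is thus nonnegative, it is continuous because $D_1$ is uniformly continuous, and its integral against $\mu_k$ vanishes. By Lemma~\ref{lem:supp} it is identically zero. Now the second part of Lemma~\ref{lem:null} in the independent case, and $B_z=0$ in the dependent case, give $B_z(\nu,\kappa)=0$ for all $z$ and $\kappa$. This is \eqref{eq:claim} for $k$.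

For $k=n$ and $\kappa=\delta_y$, \eqref{eq:claim} says $\int_P|\det(\hat x,\hat y,\hat z_3,\dots,\hat z_n)|\,d\nu(x)=0$ for all $y,z_3,\dots,z_n$. Given a unit vector $u$, choose these points so that $u,\hat y,\hat z_3,\dots,\hat z_n$ is a unitary basis. Expanding $\hat x$ in this basis shows that the integrand is $|\langle u,\hat x\rangle_{\mathbb{C}}|$. By Lemma~\ref{lem:inj}, $\nu=0$, that is, $\mu_1=c\mu_2$.
\end{proof}

\begin{remark}
For $n\ge3$ the support hypothesis cannot simply be dropped. Take $K_j=\Delta_{e_j}$ for $j\ge3$, $K_1=\Delta_{e_1}+\Delta_{e_2}$ and $K_2=K_1+\Delta_{e_3}$. By facts (a) and (b), the summand $\Delta_{e_3}$ of $K_2$ contributes nothing, since $e_3$ already occurs in the third slot, and the three mixed $J$-volumes in \eqref{eq:AF} all equal $2\pi^n/n!$. The measures $\pi(\delta_{[e_1]}+\delta_{[e_2]})$ and $\pi(\delta_{[e_1]}+\delta_{[e_2]}+\delta_{[e_3]})$ are not proportional, so neither are $\overline{K_1}=K_1$ and $\overline{K_2}=K_2$. The exponent matters as well: for $p=2$ and $n=2$, the measures in the proof of Theorem~\ref{thm:range}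 give equality in \eqref{eq:main} without being proportional.
\end{remark}

\section{A Brunn--Minkowski inequality}\label{sec:BM}

Inequality \eqref{eq:AF} says that the logarithm of the mixed $J$-volume is midpoint concave, along certain directions, in the multiplicities with which the bodies occur. A function with this property on the lattice points of a simplex attains its minimum at a vertex, and this gives the first inequality of Theorem~\ref{thm:BM}. We write $K[r]$ for $K$ repeated $r$ times.

\begin{proof}[Proof of Theorem~\ref{thm:BM}]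
To take logarithms we need positivity. Replace each $K_i$ by $K_i+t\mathbb{B}$ with $t>0$. The corresponding measures have support $P$, so by Lemma~\ref{lem:supp} all mixed $J$-volumes formed from these bodies are positive. Both sides of the first inequality are polynomials in $t$ by multilinearity, so it suffices to prove it for $t>0$ and let $t\to0$. We therefore assume that all mixed $J$-volumes formed from $K_1,\dots,K_n$ are positive.

Let $\epsilon_1,\dots,\epsilon_n$ be the standard basis of $\mathbb{Z}^n$. On the finite set of $\alpha\in\mathbb{Z}_{\ge0}^n$ with $\sum_i\alpha_i=n$ define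
\[
g(\alpha)=\log\mathrm{MV}^J(K_1[\alpha_1],\dots,K_n[\alpha_n])-\sum_{i=1}^n\frac{\alpha_i}n\log\mathrm{vol}^J(K_i),
\]
so that $g(n\epsilon_i)=0$ for all $i$. Let $i\ne j$ and $\alpha_i,\alpha_j\ge1$. Apply \eqref{eq:AF} with $K_i,K_j$ in the first two slots and the other $n-2$ bodies of the list in the remaining slots. Since the subtracted term is linear in $\alpha$,
\begin{equation}\label{eq:concave}
2g(\alpha)\ge g(\alpha+\epsilon_i-\epsilon_j)+g(\alpha-\epsilon_i+\epsilon_j).
\end{equation}
Among the minimizers of $g$ choose $\alpha$ with $|\alpha|^2=\sum_l\alpha_l^2$ maximal. If $\alpha_i,\alpha_j\ge1$ for some $i\ne j$, then \eqref{eq:concave} shows that both $\alpha\pm(\epsilon_i-\epsilon_j)$ are minimizers. By the parallelogram law their squared norms add up to $2|\alpha|^2+4$, so one of them exceeds $|\alpha|^2$, a contradiction. Hence $\alpha=n\epsilon_i$ for some $i$, and $\min g=0$. The inequality $g(1,\dots,1)\ge0$ is the first assertion.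

For arbitrary centered zonoids $K,L$, multilinearity and the first assertion for the list $K[r],L[n-r]$ give
\[
\mathrm{vol}^J(K+L)=\sum_{r=0}^n\binom nr\mathrm{MV}^J(K[r],L[n-r])\ge\sum_{r=0}^n\binom nr\mathrm{vol}^J(K)^{r/n}\,\mathrm{vol}^J(L)^{(n-r)/n},
\]
where the terms $r=0$ and $r=n$ on the right are $\mathrm{vol}^J(L)$ and $\mathrm{vol}^J(K)$. By the binomial theorem the right side is $(\mathrm{vol}^J(K)^{1/n}+\mathrm{vol}^J(L)^{1/n})^n$. If all bodies equal $K$, both sides of the first inequality are $\mathrm{vol}^J(K)^n$, and both sides of the second are $2\,\mathrm{vol}^J(K)^{1/n}$ because $\mathrm{vol}^J(2K)=2^n\mathrm{vol}^J(K)$.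
\end{proof}

\begin{thebibliography}{9}

\bibitem{handbook}
\emph{The Handbook of Zonoid Calculus}, \texttt{https://core.ac.uk/download/534392099.pdf}.

\bibitem{schneider}
Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}, 2nd ed.

\end{thebibliography}
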